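# Two-torsion in the independence complex of a cylindrical grid

## 1. The cube graph: two tetrahedra and four edges

Take the graph of the three-dimensional cube. It has eight vertices, and it is bipartite with two classes of four vertices each. Let us list all sets of vertices that contain no edge. Two vertices at distance 2 lie in the same class and may be used together; in fact each whole class is such a set. Two vertices at distance 3 are antipodal and may also be used together. But nothing can be added to an antipodal pair $\{v,\bar v\}$: a third vertex $w$ in the class of $v$ is at distance 2 from $v$, hence at distance 1 from $\bar v$, and symmetrically for the other class.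

So the maximal edge-free sets are the two classes and the four antipodal pairs. Build a simplicial complex whose simplices are all edge-free sets. We get two solid tetrahedra, one on each class, joined by four edges. Shrink each tetrahedron to a point: two points and four arcs between them remain, and this is homotopy equivalent to $S^1\vee S^1\vee S^1$.

The cube graph is a $2\times 4$ grid wrapped around a cylinder. This suggests doing the same for all sizes.

**Definition (cylindrical grid).** For $m\ge 1$, $n\ge 2$, the graph $C_{m,n}$ has vertex set $\{1,\dots,m\}\times\mathbb Z_n$. There is an edge between $(u_1,u_2)$ and $(v_1,v_2)$ if $u_1=v_1$ and $u_2=v_2\pm1$, or if $|u_1-v_1|=1$ and $u_2=v_2$. We call the first coordinate the row and the second the column.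

**Definition (independence complex).** For a graph $\Gamma$ without loops, a set of vertices is independent if no two of its members are adjacent. The complex $I(\Gamma)$ has the independent sets as its simplices. We identify it with its geometric realization.

The cube is $C_{2,4}$. With one row, $C_{1,n}$ is a cycle for $n\ge3$. For $C_{1,3}$ no two vertices are independent, so $I$ is three points, that is, $S^0\vee S^0$. For $C_{1,5}$ the maximal independent sets are the pairs $\{c,c+2\}$, which form a pentagon, so $I(C_{1,5})\cong S^1$. Each time we see a wedge of spheres. In the paper "On the homotopy types of the independence complexes of grid graphs with cylindrical identification" (doi:10.1215/21562261-1625172) this is stated as a conjecture: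

**Conjecture.** If $n>1$, then $I(C_{m,n})$ is homotopy equivalent to a wedge of spheres. (A contractible space counts as the empty wedge.)

The conjecture is false, and this is what we prove.

**Theorem 1.** For $X=I(C_{7,10})$ we have $\tilde H_{15}(X;\mathbb Z)\cong\mathbb Z\oplus\mathbb Z/2$ and $\tilde H_i(X;\mathbb Z)=0$ for $i\neq15$. Hence $I(C_{7,10})$ is not homotopy equivalent to a wedge of spheres, and the conjecture fails for $(m,n)=(7,10)$. More precisely,
$$I(C_{7,10})\simeq S^{15}\vee\Sigma^{14}\mathbb{RP}^2 .$$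

A wedge of spheres has free homology, so the homology statement alone refutes the conjecture. We do not claim that $(7,10)$ is the smallest counterexample, and we do not classify the pairs $(m,n)$ for which the conjecture fails.

Conventions: all homology is reduced unless we say otherwise. $N(v)$ is the set of neighbors of $v$ and $N[v]=N(v)\cup\{v\}$. The empty graph has $I(\emptyset)=S^{-1}$, the complex whose only simplex is the empty one; $\tilde H_{-1}(S^{-1})=\mathbb Z$, $\Sigma S^{-1}=S^0$, and joining with $S^{-1}$ changes nothing. From Section 3 on, columns are elements of $\mathbb Z_{10}$.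

## 2. Folding, and why it cannot start on ten columns

The standard tools delete vertices without changing the homotopy type of $I(\Gamma)$.

**Rule 1 (link).** For a vertex $v$ write $\mathrm{lk}\,v=\Gamma-N[v]$. The independent sets containing $v$ are $\{v\}$ joined with independent sets of $\mathrm{lk}\,v$, so $I(\Gamma)=I(\Gamma-v)\cup\mathrm{Cone}\,I(\mathrm{lk}\,v)$. Therefore:

- if $I(\mathrm{lk}\,v)$ is contractible, the inclusion $I(\Gamma-v)\hookrightarrow I(\Gamma)$ is a homotopy equivalence;
- if $I(\Gamma-v)$ is contractible, then $I(\Gamma)\simeq\Sigma I(\mathrm{lk}\,v)$;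
- in general there is a long exact sequence $\cdots\to\tilde H_q(I(\mathrm{lk}\,v))\to\tilde H_q(I(\Gamma-v))\to\tilde H_q(I(\Gamma))\to\tilde H_{q-1}(I(\mathrm{lk}\,v))\to\cdots$.

If $\Gamma$ has an isolated vertex, $I(\Gamma)$ is a cone, hence contractible.

**Rule 2 (fold).** If $u\ne w$ and $N(u)\subset N(w)$, then $I(\Gamma-w)\hookrightarrow I(\Gamma)$ is a homotopy equivalence. Indeed $u$ is not adjacent to $w$ (otherwise $w\in N(u)\subset N(w)$), so $u$ survives in $\mathrm{lk}\,w$, where all its neighbors are gone. It is isolated there, $I(\mathrm{lk}\,w)$ is contractible, and Rule 1 applies.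

**Rule 3 (leaf).** If $N(a)=\{b\}$, then $\{a,b\}*I(\Gamma-N[b])\hookrightarrow I(\Gamma)$ is a homotopy equivalence. Indeed every $w\in N(b)\setminus\{a\}$ satisfies $N(a)\subset N(w)$, so all these $w$ can be folded away; what remains is the isolated edge $ab$ together with $\Gamma-N[b]$. In particular $I(\Gamma)\simeq\Sigma I(\Gamma-N[b])$.

For example, in the path with vertices $1,2,3$ we fold away $3$, since $N(1)=N(3)=\{2\}$, and find $I\simeq S^0$. In the path $1,2,3,4$ the leaf $1$ gives $\{1,2\}*I(\{4\})$, which is contractible.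

For induced subgraphs of our grid we record two special cases.

**Rule 4 (S at $(r,c)$).** Suppose $(r,c)$ and $(r+1,c)$ are present and $(r-1,c)$, $(r,c\pm1)$ are absent. Then $I(\Gamma)\simeq\Sigma I(\Gamma')$, where $\Gamma'$ is obtained by deleting $(r,c),(r+1,c),(r+1,c\pm1),(r+2,c)$. This is Rule 3 with $a=(r,c)$, $b=(r+1,c)$.

**Rule 5 (D at $(r,c),(r,c+1)$).** Suppose these two vertices are present and $(r-1,c),(r-1,c+1),(r,c-1),(r,c+2)$ are absent. Then $I(\Gamma)\simeq\Sigma I(\Gamma')$, where $\Gamma'$ is obtained by deleting $(r,c),(r,c+1),(r+1,c),(r+1,c+1)$. Indeed $N((r,c))\subset\{(r,c+1),(r+1,c)\}$, and those of these vertices that are present are neighbors of $(r+1,c+1)$. So $(r+1,c+1)$, if present, folds away. Then $(r,c+1)$ is a leaf with neighbor $(r,c)$, and Rule 3 deletes the rest.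

The obvious plan is to fold $C_{m,10}$ down until nothing is left. It fails at the first move. Suppose $N(u)\subset N(w)$ with $u=(r,c)$. Then $w$ is adjacent to both $(r,c-1)$ and $(r,c+1)$. The neighbors of the first are $(r,c),(r,c-2),(r\pm1,c-1)$, those of the second are $(r,c),(r,c+2),(r\pm1,c+1)$, and with ten columns the only common one is $(r,c)=u$. So no vertex of $C_{m,10}$ can be folded away. We must first remove some vertices by force, and remember what we did.

## 3. Sorting independent sets by their even part in row 1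

**What this section is for.** We remove the vertices of row 1 in even columns, so that the rest can be folded, and we record their effect in a spectral sequence.

Let $G=C_{m,10}$ and $W=\{(1,c):c\text{ even}\}$, an independent set. We identify subsets of $W$ with subsets $T\subset\{0,2,4,6,8\}$. Put
$$G_T=G-W-N(T).$$
Every independent set of $G$ is uniquely $T\sqcup\tau$ with $T\subset W$ and $\tau\in I(G_T)$. Orient it by listing $T$ first. Then the augmented chain complex of $I(G)$ is $\bigoplus_T[T]\otimes\tilde C_*(I(G_T))$ with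
$$\partial([T]\otimes\tau)=\partial[T]\otimes\tau+(-1)^{|T|}[T]\otimes\partial\tau .$$
If $|T|=p$ and $\dim\tau=q$, then $T\sqcup\tau$ has $p+q+1$ vertices, so dimension $p+q$. Filter by $|T|\le p$. The finite filtration gives a spectral sequence
$$E^1_{p,q}=\bigoplus_{|T|=p}\mathbb Z[T]\otimes\tilde H_q(I(G_T))\ \Longrightarrow\ \tilde H_{p+q}(I(G)),\qquad d^r:E^r_{p,q}\to E^r_{p-r,q+r-1}, \tag{1}$$
where $d^1$ is induced by $\partial[T]$ and the inclusions $G_T\subset G_{T\setminus t}$. Recall what convergence means: $\tilde H_k(I(G))$ has a filtration whose successive quotients, starting from the subgroup with smallest $p$, are the groups $E^\infty_{p,k-p}$.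

The maps $\rho:c\mapsto c+2$ and $s:c\mapsto-c$ preserve $W$. They generate a dihedral group $D_5$ acting on everything in (1), with $\rho^5=1$ and $s\rho=\rho^{-1}s$. Up to $D_5$ the sets $T$ are
$$\emptyset,\ \{0\},\ \{0,2\},\ \{0,4\},\ \{0,2,4\},\ \{0,4,6\},\ \{0,2,4,6\},\ \{0,2,4,6,8\}. \tag{2}$$
(Think of $0,2,4,6,8$ as a pentagon: a pair is adjacent or not, a triple has adjacent or non-adjacent complement.)

**Example ($m=1$).** Here $G_T$ consists of the odd columns not adjacent to a member of $T$, with no edges. If there is such a column, $I(G_T)$ is contractible. Otherwise $G_T=\emptyset$ and $\tilde H_{-1}=\mathbb Z$. The sets $T$ touching every odd column are the five triples of type $\{0,4,6\}$, the five 4-sets, and the full set. So $E^1$ is the single row $q=-1$,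
$$\mathbb Z\to\mathbb Z^5\to\mathbb Z^5\qquad(p=5,4,3).$$
Take $\alpha'=[2,4,6,8]$ and $\beta'=[0,4,6]$. In $\partial[2,4,6,8]=[4,6,8]-[2,6,8]+[2,4,8]-[2,4,6]$ only the middle two triples count. Since $\rho\beta'=[2,6,8]$ and $\rho^{-1}\beta'=[8,2,4]=[2,4,8]$, we get $d^1\alpha'=-(\rho-\rho^{-1})\beta'$. On $\mathbb Z[\mathbb Z_5]$ the kernel of $\rho-\rho^{-1}$ consists of the elements $\sum c_i\rho^i$ with $c_{i-1}=c_{i+1}$ for all $i$, so it is generated by $1+\rho+\dots+\rho^4$. The boundary of $[0,2,4,6,8]$ has coefficient $+1$ at $\alpha'$ and is $\rho$-invariant (a 5-cycle is even), so it hits exactly this generator. The cokernel of $\rho-\rho^{-1}$ is $\mathbb Z$, because $\rho^2$ generates $\mathbb Z_5$ and becomes $1$. Thus $\tilde H_2(I(C_{1,10}))=\mathbb Z$ and all other groups vanish.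

Keep the sign in mind. If it had been $\rho+\rho^{-1}$, the relation $\rho^2=-1$ would have produced torsion, because going around the pentagon takes an odd number of steps. For $m=7$ a map $\rho\pm\rho^{-1}$ will appear again, and everything will depend on its sign.

## 4. Graphs with a staircase top

**What this section is for.** The graphs $G_T$, and all graphs obtained from them by folding, are grids with a ragged upper edge. We fix a notation for them and four moves that handle almost every computation.

Let $S$ be one parity class of columns and $S'$ the other. Rows are numbered $1,\dots,m$ downward.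

**Definition (profile).** A profile is a function $h:S\to\mathbb Z_{\ge1}$ with $|h(x)-h(x+2)|\le1$. For $y\in S'$ put $M_h(y)=\max(h(y-1),h(y+1))$. For $F\subset S'$ let $\Gamma(h;F)$ be the induced subgraph on

- all $(r,x)$ with $x\in S$, $h(x)\le r\le m$;
- all $(r,y)$ with $y\in S'$, $M_h(y)<r\le m$;
- the extras $e(y)=(M_h(y),y)$ for $y\in F$, where only $y$ with $M_h(y)\le m$ are kept in $F$.

Write $\Gamma(h)=\Gamma(h;\emptyset)$, $a_x=(h(x),x)$, $b_x=(h(x)+1,x)$. A profile on odd columns is written $\mathrm O[h_1,h_3,h_5,h_7,h_9]$, one on even columns $\mathrm E[h_0,h_2,h_4,h_6,h_8]$; the letter is omitted when it is clear. $[c^5]$ means constant height $c$.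

**The graphs $G_T$.** For odd $o$ put $h_T(o)=2$ if $o-1$ or $o+1$ is in $T$, and $h_T(o)=1$ otherwise. Then
$$G_T=\Gamma(h_T;F_T),\qquad F_T=\{e\text{ even}:e\notin T,\ M_{h_T}(e)=2\}. \tag{3}$$
Check: odd columns lose row 1 exactly when they touch $T$. An even column $e\in T$ loses rows 1 and 2, and $M_{h_T}(e)=2$. An even column $e\notin T$ loses row 1 only; if $M_{h_T}(e)=1$ this is what the profile says, and if $M_{h_T}(e)=2$ the vertex $(2,e)$ is an extra. For example $G_{\{0\}}=\Gamma(\mathrm O[2,1,1,1,2];\{2,8\})$: row 1 is $\{3,5,7\}$, and row 2 is everything except column $0$, its vertices in columns $2$ and $8$ being the extras.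

**Move 1 (step).** Let $h\le m-1$. Put $h'(y)=M_h(y)+2$ for $y\in S'$ and $F_h=\{x\in S:M_{h'}(x)=h(x)+3\le m\}$. Then $h'$ is a profile and
$$\mathop{*}_{x\in S}\{a_x,b_x\}*I(\Gamma(h';F_h))\hookrightarrow I(\Gamma(h))$$
is a homotopy equivalence; in particular $I(\Gamma(h))\simeq\Sigma^5I(\Gamma(h';F_h))$.

*Proof.* Both $M_h(y)$ and $M_h(y+2)$ lie in $\{h(y+1),h(y+1)+1\}$, so $h'$ is a profile. The vertex $(h(x),x\pm1)$ is absent since $M_h(x\pm1)\ge h(x)$, so $N(a_x)=\{b_x\}$. The columns of $S$ are pairwise non-adjacent, so processing one leaf leaves the other $a_x,b_x$ alone, and Rule 3 can be used for all five. We delete $N[b_x]$ for all $x$, that is, $(h(x),x)$, $(h(x)+1,x)$, $(h(x)+2,x)$ and $(h(x)+1,x\pm1)$. In column $y\in S'$ this removes row $M_h(y)+1$ (and possibly row $M_h(y)$, already absent), so rows $\ge M_h(y)+2=h'(y)$ remain. In column $x\in S$ rows $\ge h(x)+3$ remain. Now $M_{h'}(x)=\max(h(x-2),h(x),h(x+2))+2\in\{h(x)+2,h(x)+3\}$. In the first case column $x$ is as the profile $h'$ prescribes; in the second there is one additional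 vertex, the extra in row $h(x)+3$, if that row exists. $\square$

So $x\in F_h$ exactly when some neighbor $x\pm2$ has height $h(x)+1$, and $h(x)+3\le m$.

**Move 2 (slanted extras).** Let $y\in F$, let $x\in\{y\pm1\}$ satisfy $h(x)=M_h(y)-1$ (we call $x$ the lower side), and let $y^*=2x-y$ be the column opposite to $y$ across $x$. If $y^*\notin F$ or $M_h(y^*)\neq h(x)$, then $e(y)$ may be deleted: $I(\Gamma-e(y))\hookrightarrow I(\Gamma)$ is a homotopy equivalence.

*Proof.* Look at $a_x=(h(x),x)$. The vertex above it is absent. In column $y$ the first vertex is in row $M_h(y)=h(x)+1$, so $(h(x),y)$ is absent. In column $y^*$ a vertex in row $h(x)\le M_h(y^*)$ could only be an extra with $M_h(y^*)=h(x)$, which is excluded. So $N(a_x)=\{b_x\}$, where $b_x=(M_h(y),x)$ is present because $M_h(y)\le m$. Since $b_x$ is a neighbor of $e(y)$, Rule 2 deletes $e(y)$. $\square$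

Deleting extras only makes the hypothesis easier for the others, so several extras can be deleted one after another.

**Move 3 (level extras).** Let $y\in F$, $h(y-1)=h(y+1)=M$ and $h(y\pm3)\in\{M,M+1\}$. Suppose that for each sign with $h(y\pm3)=M$ we have $y\pm2\notin F$. Then
$$\mathrm{lk}\,e(y)=\Gamma(h^y;F^y),$$
where $h^y$ raises $h(y\pm1)$ to $M+1$ and $F^y=(F\setminus\{y\})\cup\{y\pm2:h(y\pm3)=M\}$, restricted to rows $\le m$.

*Proof.* The link removes $(M,y)$, $(M,y\pm1)$, $(M+1,y)$. So $h^y$ is right on $S$, and column $y$ starts below row $M+1=M_{h^y}(y)$. If $h(y+3)=M$, column $y+2$ has all rows $>M$ and, by hypothesis, no extra in row $M$; since $M_{h^y}(y+2)=M+1$, its vertex in row $M+1$ is now an extra. If $h(y+3)=M+1$, then $M_h(y+2)=M+1=M_{h^y}(y+2)$ and nothing changes in column $y+2$. The same holds for $y-2$, and the columns $y\pm4$ are unaffected. $\square$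

**Move 4 (end).** If $h(x)=m$ and neither $x-1$ nor $x+1$ is in $F$, then $(m,x)$ is isolated and $I(\Gamma(h;F))$ is contractible. If all heights exceed $m$, the graph is empty.

The first claim holds because $M_h(x\pm1)\ge m$, so the columns $x\pm1$ have no vertex in row $m$ except a possible extra.

**Example.** For $m=7$ and $T=\emptyset$: $\mathrm O[1^5]\to\mathrm E[3^5]\to\mathrm O[5^5]\to\mathrm E[7^5]$ by Move 1, without extras, and Move 4 says contractible. For $T=\{0,2,4,6,8\}$: $\mathrm O[2^5]\to\mathrm E[4^5]\to\mathrm O[6^5]\to\emptyset$, so $I(G_T)\simeq\Sigma^{15}S^{-1}=S^{14}$.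

## 5. The groups $\tilde H_*(I(G_T))$ for seven rows

In this section $m=7$. Put $\Gamma_*=\Gamma(\mathrm O[2^5])=G_{\{0,2,4,6,8\}}$; it is contained in every $G_T$, and we just saw $I(\Gamma_*)\simeq S^{14}$. The goal is the following.

**Proposition 2.** For $m=7$, $I(G_\emptyset)$ is contractible. For $T$ of type $\{0\},\{0,2\},\{0,2,4\},\{0,2,4,6\},\{0,2,4,6,8\}$ we have $I(G_T)\simeq S^{14}$. For $T$ of type $\{0,4\}$ and $\{0,4,6\}$ the group $\tilde H_q(I(G_T))$ is $\mathbb Z$ for $q=13,14$ and $0$ otherwise.

After "delete" we give the lower side and the opposite column $y^*$ of Move 2. The types $\emptyset$ and full are done.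

**Step 1. Two contractible graphs, for later use.**

(c1) $\Gamma(\mathrm E[5^5];\{5\})$ has contractible $I$. Without $e(5)$, step to $\mathrm O[7^5]$ without extras: contractible. By Move 3, $\mathrm{lk}\,e(5)=\Gamma([5,5,6,6,5];\{3,7\})$. Delete $e(3)$ (lower side 2, $y^*=1$) and $e(7)$ (lower side 8, $y^*=9$); neither $y^*$ is an extra. Step to $\mathrm O[7,8,8,8,7]$; possible extras would lie in rows $\ge8$, so there are none, and $(7,1)$ is isolated. So the link and the deletion are contractible, and Rule 1 gives (c1).

(c2) $\Gamma(\mathrm E[5,5,5,4,4])$ has contractible $I$. Step to $\mathrm O[7,7,7,6,7]$ with extras $\{6,8\}$ in row 7 (the columns $6,8$ have height 4 and a neighbor of height 5). Columns $0,2$ are not extras, so $(7,1)$ is isolated.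

**Step 2. The types with a single sphere.**

*$T=\{0\}$.* $G_T=\Gamma(\mathrm O[2,1,1,1,2];\{2,8\})$. Delete $e(2)$ (lower side 3, $y^*=4$) and $e(8)$ (lower side 7, $y^*=6$). Step to $\mathrm E[4,4,3,3,4]$ with extras $\{3,7\}$. Delete them (lower sides $4$ and $6$, $y^*=5$ for both). Step to $\mathrm O[6,6,5,6,6]$ with extras $\{4,6\}$. Both have lower side 5 and each is opposite to the other, but $M_h(4)=M_h(6)=6\ne5=h(5)$; delete both. Step: all new heights are 8, and an extra in column 5 would be in row 8, so the graph is empty. Hence $S^{14}$.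

*$T=\{0,2\}$.* $G_T=\Gamma(\mathrm O[2,2,1,1,2];\{4,8\})$. Delete both (lower sides $5,7$, $y^*=6$). Step to $\mathrm E[4,4,4,3,4]$ with extras $\{5,7\}$. Both have lower side 6 and are opposite to each other, but $M_h=4\neq3$; delete both. Step to $\mathrm O[6^5]$ with extra $\{6\}$, which is level. By Move 3, $\mathrm{lk}\,e(6)=\Gamma([6,6,7,7,6];\{4,8\})$. Delete $e(4)$ (lower side 3, $y^*=2$) and $e(8)$ (lower side 9, $y^*=0$); then $(7,5)$ is isolated. So the link is contractible and $e(6)$ may be deleted. $\mathrm O[6^5]$ steps to $\emptyset$. Hence $S^{14}$.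

*$T=\{0,2,4\}$.* $G_T=\Gamma(\mathrm O[2,2,2,1,2];\{6,8\})$. Both extras have lower side 7 and are opposite to each other, but $M_h=2\ne1$; delete both. This leaves
$$A_0:=\Gamma(\mathrm O[2,2,2,1,2]).$$
Step to $\mathrm E[4^5]$ with extra $\{7\}$, level. $\mathrm{lk}\,e(7)=\Gamma([4,4,4,5,5];\{5,9\})$. Delete $e(5)$ (lower side 4, $y^*=3$) and $e(9)$ (lower side 0, $y^*=1$). Step to $\mathrm O[6,6,7,7,7]$ with extras $\{0,4\}$; columns $6,8$ are not extras, so $(7,7)$ is isolated. So $e(7)$ may be deleted, and $\mathrm E[4^5]\to\mathrm O[6^5]\to\emptyset$. Hence $I(A_0)\simeq I(G_T)\simeq S^{14}$.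

*$T=\{0,2,4,6\}$.* $G_T=\Gamma(\mathrm O[2^5];\{8\})$, and $G_T-e(8)=\Gamma_*$. $\mathrm{lk}\,e(8)=\Gamma([2,2,2,3,3];\{0,6\})$. Delete $e(0)$ (lower side 1, $y^*=2$) and $e(6)$ (lower side 5, $y^*=4$). Step to $\mathrm E[5,4,4,5,5]$ with extras $\{1,5\}$; delete them (lower sides $2,4$, $y^*=3$). Step to $\mathrm O[7,6,7,7,7]$ with extras $\{2,4\}$; $(7,7)$ is isolated. So the link is contractible, and $I(\Gamma_*)\hookrightarrow I(G_T)$ is a homotopy equivalence.

**Step 3. The type $\{0,4\}$.** $G_T=\Gamma(\mathrm O[2,2,2,1,2];\{2,6,8\})$. As before delete $e(6),e(8)$ (lower side 7, $M_h=2\neq1$). The remaining graph minus $e(2)$ is $A_0$, with $I(A_0)\simeq S^{14}$. We show $I(\mathrm{lk}\,e(2))\simeq S^{12}$.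

By Move 3, $\mathrm{lk}\,e(2)=\Gamma([3,3,2,1,2];\{0,4\})$. Delete $e(0)$ (lower side 9, $y^*=8$) and $e(4)$ (lower side 5, $y^*=6$). Step to
$$\Lambda=\Gamma(\mathrm E[5,5,5,4,4];\{5,7,9\}),$$
with $e(5),e(9)$ in row 5 and $e(7)$ in row 4.

- $\Lambda-e(7)$: delete $e(5)$ (lower side 6) and $e(9)$ (lower side 8); in both cases $y^*=7$ is no longer an extra. Contractible by (c2). So $I(\Lambda)\simeq\Sigma I(\mathrm{lk}_\Lambda e(7))$.
- $\mathrm{lk}_\Lambda e(7)$: here $M=4$ and $h(4)=h(0)=5=M+1$, so Move 3 gives $\Theta=\Gamma(\mathrm E[5^5];\{5,9\})$.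
- $\Theta-e(9)$ is contractible by (c1). So $I(\Theta)\simeq\Sigma I(\mathrm{lk}_\Theta e(9))$, and $\mathrm{lk}_\Theta e(9)=\Gamma([6,5,5,5,6];\{1,5,7\})$ by Move 3 ($h(6)=h(2)=5$, and $7,1$ were not extras). Delete $e(1)$ (lower side 2, $y^*=3$). Call the result $\Theta'$; its extras are $e(5)$ in row 5 and $e(7)$ in row 6.
- $\Theta'-e(5)$: delete $e(7)$ (lower side 6, $y^*=5$, no longer an extra). Step to $\mathrm O[8,7,7,8,8]$ without extras; $(7,3)$ is isolated. Contractible. So $I(\Theta')\simeq\Sigma I(\mathrm{lk}_{\Theta'}e(5))$.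
- $\mathrm{lk}_{\Theta'}e(5)$: here $M=5$, $h(2)=5$ with $3$ not an extra, and $h(8)=6$. Move 3 gives $\Gamma([6,5,6,6,6];\{3,7\})$. Delete $e(3)$ (lower side 2, $y^*=1$). Then $\mathrm{lk}\,e(7)=\Gamma([6,5,6,7,7];\{5,9\})$; delete $e(5)$ (lower side 4, $y^*=3$) and $e(9)$ (lower side 0, $y^*=1$); $(7,6)$ is isolated. So $e(7)$ may be deleted. $\mathrm E[6,5,6,6,6]$ steps to all heights $8$, no extras in rows $\le7$: empty. So $I(\mathrm{lk}_{\Theta'}e(5))\simeq\Sigma^5S^{-1}=S^4$.

Going back up: $I(\Theta')\simeq S^5$, $I(\Theta)\simeq S^6$, $I(\Lambda)\simeq S^7$, $I(\mathrm{lk}\,e(2))\simeq\Sigma^5S^7=S^{12}$. The exact sequence of Rule 1 for $v=e(2)$ gives $\tilde H_{14}(I(G_T))\cong\mathbb Z$, coming isomorphically from $A_0$, then $\tilde H_{13}(I(G_T))\cong\tilde H_{12}(S^{12})=\mathbb Z$, and zero elsewhere.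

**Step 4. The type $\{0,4,6\}$.** $G_T=\Gamma(\mathrm O[2^5];\{2,8\})$. Without $e(2)$ this is $G_{\{0,2,4,6\}}$: it has $I\simeq S^{14}$, by an equivalence from $\Gamma_*$. We show again $I(\mathrm{lk}\,e(2))\simeq S^{12}$.

By Move 3, $\mathrm{lk}\,e(2)=\Gamma([3,3,2,2,2];\{0,4,8\})$. Delete $e(4)$ (lower side 5, $y^*=6$). Call the result $\Lambda_2=\Gamma(\mathrm O[3,3,2,2,2];\{0,8\})$. (We cannot delete $e(0)$ now: its lower side is 9, and $y^*=8$ is an extra with $M_h(8)=2=h(9)$.)

- $\Lambda_2-e(8)$: now delete $e(0)$. Step to $\mathrm E[5,5,5,4,4]$ with extras $\{5,9\}$; delete them (lower sides $6,8$, $y^*=7$). Contractible by (c2). So $I(\Lambda_2)\simeq\Sigma I(\mathrm{lk}_{\Lambda_2}e(8))$.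
- $\mathrm{lk}_{\Lambda_2}e(8)$: here $M=2$, $h(5)=2$ with $6$ not an extra, and $h(1)=3$. Move 3 gives $\Gamma([3,3,2,3,3];\{0,6\})$. Delete $e(6)$ (lower side 5, $y^*=4$). Call the result $\Pi=\Gamma(\mathrm O[3,3,2,3,3];\{0\})$.
- $\Pi-e(0)$: step to $\Gamma(\mathrm E[5^5];\{5\})$, contractible by (c1). So $I(\Pi)\simeq\Sigma I(\mathrm{lk}_\Pi e(0))$.
- $\mathrm{lk}_\Pi e(0)=\Gamma([4,3,2,3,4];\{2,8\})$. Delete $e(2)$ (lower side 3, $y^*=4$) and $e(8)$ (lower side 7, $y^*=6$). Step to $\Omega=\Gamma(\mathrm E[6,6,5,5,6];\{3,5,7\})$, with $e(3),e(7)$ in row 6 and $e(5)$ in row 5.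
- $\Omega-e(5)$: delete $e(3)$ (lower side 4) and $e(7)$ (lower side 6); $y^*=5$ is no longer an extra. Step to $\mathrm O[8,8,7,8,8]$ without extras; $(7,5)$ is isolated. Contractible. So $I(\Omega)\simeq\Sigma I(\mathrm{lk}_\Omega e(5))$.
- $\mathrm{lk}_\Omega e(5)$: here $M=5$ and $h(2)=h(8)=6$, so we get $\Gamma([6^5];\{3,7\})$. In it $\mathrm{lk}\,e(3)=\Gamma([6,7,7,6,6];\{1,5,7\})$; delete $e(1)$ (lower side 0, $y^*=9$); $(7,2)$ is isolated. So $e(3)$ may be deleted. Then $\mathrm{lk}\,e(7)=\Gamma([6,6,6,7,7];\{5,9\})$; delete $e(9)$ (lower side 0, $y^*=1$); $(7,8)$ is isolated. So $e(7)$ may be deleted. $\mathrm E[6^5]$ steps to $\emptyset$: $S^4$.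

Going back up: $I(\Omega)\simeq S^5$, $I(\mathrm{lk}_\Pi e(0))\simeq S^{10}$, $I(\Pi)\simeq S^{11}$, $I(\Lambda_2)\simeq S^{12}\simeq I(\mathrm{lk}\,e(2))$. The exact sequence gives $\mathbb Z$ in degree 14, isomorphically from $\Gamma_*$, $\mathbb Z$ in degree 13, and zero elsewhere. This proves Proposition 2. $\square$

## 6. One cycle generates degree 14 for every nonempty $T$

**What this section is for.** To know $d^1$ in the row $q=14$ we need the maps between the groups $\tilde H_{14}(I(G_T))$, not just the groups.

**Lemma 3.** Let $m=7$. For every $T\ne\emptyset$ the map $\tilde H_{14}(I(\Gamma_*))\to\tilde H_{14}(I(G_T))$ is an isomorphism.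

*Proof.* The graph $\Gamma_*$ is $D_5$-invariant, so it suffices to treat the representatives (2). For $|T|\ge4$ and for $\{0,4,6\}$ Section 5 showed it. For the others, all equivalences used on the way to $S^{14}$ (Move 1 and deletions of extras) are inclusions. Composing them, a join of fifteen two-point sets includes into $I(G_T)$, as an equivalence or, for $\{0,4\}$, as an isomorphism on $\tilde H_{14}$. So the generator is the cross-polytope cycle $\prod\big((h,x)-(h+1,x)\big)$, the join product over all $x$ in three layers with heights as follows.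

- $\{0\}$: $\mathrm O[2,1,1,1,2]$, $\mathrm E[4,4,3,3,4]$, $\mathrm O[6,6,5,6,6]$.
- $\{0,2\}$: $\mathrm O[2,2,1,1,2]$, $\mathrm E[4,4,4,3,4]$, $\mathrm O[6^5]$.
- $\{0,4\}$ and $\{0,2,4\}$: $\mathrm O[2,2,2,1,2]$, $\mathrm E[4^5]$, $\mathrm O[6^5]$.

The generator $z$ for $\Gamma_*$ has heights $\mathrm O[2^5],\mathrm E[4^5],\mathrm O[6^5]$. We transform $z$ into the listed cycle inside $I(G_T)$ by lowering one height at a time. Let $R$ be the product of the other fourteen factors, a cycle. Then
$$\big((h,x)-(h+1,x)\big)R+\big((h-1,x)-(h,x)\big)R=\big((h-1,x)-(h+1,x)\big)R=\pm\partial\big([(h+1,x),(h-1,x)]*R\big).$$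
This is legitimate if $(h\pm1,x)$ lie in $G_T$ and are adjacent to no vertex occurring in $R$; they are not adjacent to each other. So lowering changes the class only by a sign. We lower layer 1, then layer 2, then layer 3, and check adjacency.

- Layer 1, from rows $2,3$ to rows $1,2$ in an odd column $x$: the vertices $(1,x),(3,x)$ face the rows $4,5$ used in columns $x\pm1$, and column $x$ contains otherwise only rows $6,7$.
- Layer 2, from rows $4,5$ to rows $3,4$ in an even column $x$: this happens for $x=4,6$ when $T=\{0\}$ and for $x=6$ when $T=\{0,2\}$. The columns $x\pm1$ (among $3,5,7$, respectively $5,7$) have layer 1 already lowered to rows $1,2$, and layer 3 in rows $6,7$. The vertices $(3,x),(5,x)$ are adjacent to none of these.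
- Layer 3, only for $T=\{0\}$ and column 5: $(5,5),(7,5)$ face rows $3,4$ in columns $4,6$, and column 5 contains otherwise only rows $1,2$.

All vertices lie in $G_T$: $(1,x)$ is present where $h_T(x)=1$, and all rows $\ge3$ are complete. So the image of $z$ is $\pm$ a generator. $\square$

## 7. Comparing $\{0,4,6\}$ with $\{0,4\}$

**What this section is for.** In the row $q=13$, the differential goes from sets of type $\{0,4,6\}$ to sets of type $\{0,4\}$. We need one matrix entry.

**Lemma 4.** For $m=7$, the inclusion $I(G_{\{0,4,6\}})\hookrightarrow I(G_{\{0,4\}})$ is a homotopy equivalence.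

*Proof.* Row 1 of $G_{\{0,4\}}$ is $\{7\}$ and row 2 is everything except columns $0,4$. In $G_{\{0,4,6\}}$ row 1 is empty and row 2 also lacks column 6. So $G_{\{0,4\}}=G_{\{0,4,6\}}+\{(1,7),(2,6)\}$. In $G_{\{0,4\}}$ we have $N((1,7))=\{(2,7)\}\subset N((2,6))$, so $(2,6)$ folds away. By Rule 1 for $v=(1,7)$, it remains to show that $I(H)$ is contractible for $H=G_{\{0,4,6\}}-(2,7)$. Row 1 of $H$ is empty, row 2 is $\{1,2,3,5,8,9\}$, and rows $3$ to $7$ are full.

We apply Rules 4 and 5. After each use we list the vertices it deletes in lower rows; vertices already gone are omitted, and the vertices at which the rule is applied disappear too.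

*Opening.* S at $(2,5)$ deletes $(3,4),(3,5),(3,6),(4,5)$. D at $(2,8),(2,9)$ deletes $(3,8),(3,9)$. Now row 2 is $\{1,2,3\}$, row 3 is $\{0,1,2,3,7\}$, row 4 lacks only column 5, and rows $5$ to $7$ are full. Use Rule 1 with $v=(2,2)$. We show that both the graph without $v$ and the link of $v$ have contractible $I$.

*(i) Without $v$.* Row 2 is $\{1,3\}$.

- S at $(2,1)$: $(3,0),(3,1),(3,2),(4,1)$. S at $(2,3)$: $(3,3),(4,3)$. Row 3 is $\{7\}$.
- S at $(3,7)$: $(4,6),(4,7),(4,8),(5,7)$. Row 4 is $\{0,2,4,9\}$.
- S at $(4,2)$: $(5,1),(5,2),(5,3),(6,2)$. S at $(4,4)$: $(5,4),(5,5),(6,4)$. D at $(4,9),(4,0)$: $(5,9),(5,0)$. Row 5 is $\{6,8\}$.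
- S at $(5,6)$: $(6,5),(6,6),(6,7),(7,6)$. S at $(5,8)$: $(6,8),(6,9),(7,8)$. Row 6 is $\{0,1,3\}$.
- S at $(6,3)$: $(7,2),(7,3),(7,4)$.

Now $(7,5)$ has lost $(6,5),(7,4),(7,6)$ and is isolated. Contractible.

*(ii) Link of $v$.* Remove $(2,1),(2,2),(2,3),(3,2)$. Row 3 is $\{0,1,3,7\}$.

- D at $(3,0),(3,1)$: $(4,0),(4,1)$. S at $(3,3)$: $(4,2),(4,3),(4,4),(5,3)$. S at $(3,7)$: $(4,6),(4,7),(4,8),(5,7)$. Row 4 is $\{9\}$.
- S at $(4,9)$: $(5,8),(5,9),(5,0),(6,9)$. Row 5 is $\{1,2,4,5,6\}$.
- D at $(5,1),(5,2)$: $(6,1),(6,2)$. Row 5 is $\{4,5,6\}$ and row 6 is $\{0,3,4,5,6,7,8\}$.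

Use Rule 1 with $v'=(5,5)$. Without $v'$: S at $(5,4)$ deletes $(6,3),(6,4),(6,5),(7,4)$, S at $(5,6)$ deletes $(6,6),(6,7),(7,6)$, and $(7,5)$ is isolated. In the link of $v'$ we remove $(5,4),(5,5),(5,6),(6,5)$, so row 6 is $\{0,3,4,6,7,8\}$ and row 7 is full. S at $(6,0)$ deletes $(7,9),(7,0),(7,1)$, D at $(6,3),(6,4)$ deletes $(7,3),(7,4)$, and $(7,2)$ is isolated. Both are contractible, hence so is the complex in (ii).

By Rule 1, (i) and (ii) give that $I(H)$ is contractible. $\square$

In each use of S or D the required absences can be read off from the row lists just before it; for instance S at $(4,4)$ needs $(3,4),(4,3),(4,5)$ absent, and they are.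

## 8. Two rows, and the unknown sign in $\rho\pm\rho^{-1}$

**What this section is for.** We write down $E^1$ for $m=7$ and find $d^1$ up to one sign.

**Row $q=14$.** By Lemma 3, and since $I(G_\emptyset)$ is contractible, $E^1_{*,14}$ is the non-augmented simplicial chain complex of a 4-simplex, with vertices in $p=1$, tensored with $\mathbb Zz$. So $E^2_{1,14}=\mathbb Z$ and $E^2_{p,14}=0$ for $p\ne1$.

**Row $q=13$.** By Proposition 2 the nonzero groups are $E^1_{3,13}\cong\mathbb Z^5$, for the sets $\rho^i\{0,4,6\}$, and $E^1_{2,13}\cong\mathbb Z^5$, for the sets $\rho^i\{8,2\}$. All other rows vanish.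

Let $\alpha$ and $\beta$ generate the summands of $\{0,4,6\}$ and $\{8,2\}$. Both sets are invariant under $s:c\mapsto-c$, so
$$s\alpha=\varepsilon\alpha,\qquad s\beta=\sigma\beta,\qquad\varepsilon,\sigma\in\{1,-1\}.$$
The elements $\rho^i\alpha$ and $\rho^i\beta$ form bases. The 2-subsets of $\{0,4,6\}$ are $\{0,4\}=\rho\{8,2\}$, $\{0,6\}=\rho^{-1}\{8,2\}$, and $\{4,6\}$, which contributes nothing in degree 13. So $d^1\alpha=a\rho\beta+b\rho^{-1}\beta$, and $a=\pm1$ by Lemma 4. Apply $s$, using $s\rho=\rho^{-1}s$:
$$\varepsilon(a\rho\beta+b\rho^{-1}\beta)=\sigma(a\rho^{-1}\beta+b\rho\beta).$$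
Comparing coefficients, $b=\varepsilon\sigma a$, hence
$$d^1\alpha=\pm(\rho+\varepsilon\sigma\,\rho^{-1})\beta, \tag{4}$$
and $d^1$ is $\rho$-equivariant, so (4) determines it.

If $\varepsilon\sigma=-1$ we are in the situation of the example in Section 3, with cokernel $\mathbb Z$. If $\varepsilon\sigma=+1$ there will be 2-torsion in $E^2$. The Euler characteristic does not decide this: the row $q=13$ contributes $(-1)^{15}5+(-1)^{16}5=0$ to it in either case. One could track orientations through all the foldings of Section 5. It is easier to count with symmetry: the trace of $s$, instead of the trace of the identity, does see $\varepsilon$ and $\sigma$.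

## 9. The sign from the reflection $c\mapsto-c$

Two general facts are needed.

**Fact 5 (Lefschetz).** Let $g$ be a simplicial automorphism of a finite complex $K$. Then $\sum_i(-1)^i\mathrm{tr}(g|\tilde H_i(K;\mathbb Q))=\tilde\chi(K^g)$. This is the Lefschetz fixed point theorem in the simplicial case. After barycentric subdivision, a simplex mapped to itself is fixed pointwise, so the trace on chains counts the simplices of the subcomplex $K^g$ with signs. The alternating trace on chains equals that on homology. For reduced groups subtract $1$ on both sides.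

**Fact 6 (fixed sets).** Let $g$ be an involution of a graph $\Gamma$ all of whose orbits are independent. Let $\Gamma/g$ have the orbits as vertices, two distinct orbits being adjacent if their union is not independent. Then $I(\Gamma)^g\cong I(\Gamma/g)$. Indeed a point of $I(\Gamma)$ is a weight function on the vertices with total weight 1 and independent support. It is fixed if and only if it is constant on orbits, and then it is determined by the weights of the orbits. Its support is independent if and only if the orbits in it are pairwise non-adjacent in $\Gamma/g$.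

**Lemma 7.** $\varepsilon\sigma=1$.

*Proof.*

**Step 1. The trace of $s$ on $E^1$.** Alternating traces agree on the chain complex, on $E^1$ and on $\tilde H_*(X;\mathbb Q)$. For row 14, $s$ permutes the fifteen factors of $z$: in each layer it fixes one column and exchanges two pairs of columns, since on odd columns $1\leftrightarrow9$, $3\leftrightarrow7$ and $5$ is fixed, and on even columns $2\leftrightarrow8$, $4\leftrightarrow6$ and $0$ is fixed. It keeps the order inside each factor. Exchanging two factors changes the sign, and there are $6$ transpositions, so $sz=z$. Hence row 14 is $s$-equivariantly the chain complex of a simplex, whose only homology is $H_0=\mathbb Z$ with trivial action, located at $p=1$. Its contribution is $(-1)^{15}\cdot1=-1$. For row 13, $s\rho^i=\rho^{-i}s$ shows that $s$ fixes only the summands of $\{8,2\}$ and $\{0,4,6\}$; they contribute $(-1)^{15}\sigma+(-1)^{16}\varepsilon$. By Fact 5,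
$$\tilde\chi(X^s)=-1-\sigma+\varepsilon. \tag{5}$$

**Step 2. The fixed set.** The orbits of $s$ are represented by the columns $0,\dots,5$ and are independent (columns $1,9$ are not adjacent, nor are $4,6$, and so on). Suppose $(r,c)$ is adjacent to $(r',-c')$ with $0\le c,c'\le5$. If $r=r'$, then $c+c'\equiv\pm1$ mod 10, so $\{c,c'\}=\{0,1\}$ or $\{4,5\}$, and the representatives themselves are adjacent. If $|r-r'|=1$, then $c\equiv-c'$, so $c=c'\in\{0,5\}$, again an adjacency of representatives. So by Fact 6, $X^s\cong I(P_7\times P_6)$, the independence complex of the ordinary $7\times6$ grid. Therefore $\tilde\chi(X^s)=-Z$ with $Z=\sum_\tau(-1)^{|\tau|}$ over the independent sets $\tau$ of this grid, the empty set included.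

**Step 3. Computing $Z$ row by row.** Number the vertices of a row, a path $P_6$, by $1,\dots,6$, and write $136$ for $\{1,3,6\}$. The independent sets of $P_6$ are the 21 sets
$$\emptyset;\ 1,2,3,4,5,6;\ 13,14,15,16,24,25,26,35,36,46;\ 135,136,146,246.$$
For such $S$ put $g_0(S)=1$ and $g_{j+1}(S)=\sum_{S'\cap S=\emptyset}(-1)^{|S'|}g_j(S')$, the sum over independent $S'$. This is the signed count of independent sets in $j+1$ rows stacked on a row occupied by $S$. Cutting at the middle row, $Z=\sum_S(-1)^{|S|}g_3(S)^2$.

*$g_1$.* The signed count for a path satisfies $i(P_k)=i(P_{k-1})-i(P_{k-2})$ and has the values $1,0,-1,-1,0,1,1$ for $P_0,\dots,P_6$. $g_1(S)$ is the product of these over the components of $P_6\setminus S$. It vanishes if some component is $P_1$ or $P_4$. For the sets $\emptyset,1,3,4,6,14,36$ the components are $P_6$; $P_5$; $P_2,P_3$; $P_3,P_2$; $P_5$; $P_2,P_2$; $P_2,P_2$, and the product is $1$ each time. Every other set leaves a $P_1$ or $P_4$: vertex $1$ is isolated for $2,24,25,26,246$; vertex $6$ for $5,15$; vertex $2$ for $13,135,136$;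 vertex $4$ for $35$; vertex $5$ for $46,146$; and $16$ leaves a $P_4$. So $g_1=1$ on $\emptyset,1,3,4,6,14,36$ and $g_1=0$ otherwise.

*$g_2$.* Put $a=1$ if $1\notin S$ and $a=0$ otherwise; likewise $b,c,d$ for $4,3,6$. Then
$$g_2(S)=1-a-b-c-d+ab+cd=(1-a)(1-b)+(1-c)(1-d)-1.$$
So $g_2(S)=-1$, plus $1$ if $S\supset14$, plus $1$ if $S\supset36$. Hence $g_2=0$ on $14,146,36,136$ and $g_2=-1$ on the other 17 sets.

*$g_3$.* Write $g_2$ as the constant $-1$ plus the indicator function of those four sets. Then
$$g_3(S)=-g_1(S)+\#\{14,36\text{ disjoint from }S\}-\#\{136,146\text{ disjoint from }S\}.$$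
Here $14$ counts without being canceled by $146$ exactly when $1,4\notin S$ and $6\in S$; and $36$ counts without being canceled by $136$ exactly when $3,6\notin S$ and $1\in S$. So, with $[\,\cdot\,]=1$ if the condition holds and $0$ otherwise,
$$g_3(S)=-g_1(S)+[6\in S;\ 1,4\notin S]+[1\in S;\ 3,6\notin S].$$
The first bracket is $1$ for $S=6,26,36$, the second for $S=1,14,15$. Combining with $g_1$: $g_3(\emptyset)=g_3(3)=g_3(4)=-1$; on $1,6,14,36$ the terms cancel; $g_3(15)=g_3(26)=1$; and $g_3=0$ on all other sets.

Therefore $Z=1-1-1+1+1=1$, and $\tilde\chi(X^s)=-1$. By (5), $\varepsilon=\sigma$. $\square$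

**Consequence.** Up to sign, $d^1:E^1_{3,13}\to E^1_{2,13}$ is multiplication by $\rho+\rho^{-1}$ on $\mathbb Z[\mathbb Z_5]$. It is injective: if $\sum c_i\rho^i$ is in the kernel, then $c_{i+1}=-c_{i-1}$ for all $i$. Advancing by $2$ five times returns to the start with the sign $(-1)^5$, so $c_i=-c_i=0$. In the cokernel $\rho^2=-1$; since $\rho^2$ generates $\mathbb Z_5$, the cokernel is cyclic, generated by the class of $1$, and $\rho^{10}=1$ forces $2\cdot1=0$. It is not zero, since the coefficient sum mod 2 vanishes on the image. So the cokernel is $\mathbb Z/2$. (The determinant is $\prod_{j=0}^4 2\cos(2\pi j/5)=2$, in agreement.)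

Hence $E^2_{3,13}=0$, $E^2_{2,13}=\mathbb Z/2$, $E^2_{1,14}=\mathbb Z$, and all other $E^2$ terms vanish. Both remaining terms have total degree 15, so there are no further differentials:
$$\tilde H_i(X)=0\ (i\ne15),\qquad 0\to\mathbb Z\to\tilde H_{15}(X)\to\mathbb Z/2\to0. \tag{6}$$

Torsion on the $E^\infty$ page is not yet torsion in the homology. The sequence (6) allows $\tilde H_{15}(X)\cong\mathbb Z\oplus\mathbb Z/2$, but also $\tilde H_{15}(X)\cong\mathbb Z$ with the subgroup $2\mathbb Z$. In the second case $X$ would have the homology of $S^{15}$. Here the spectral sequence stops. The two possibilities differ in homology with $\mathbb F_2$ coefficients: by universal coefficients the total dimension of $\tilde H_*(X;\mathbb F_2)$ is $1$ if $\tilde H_{15}(X)=\mathbb Z$, and $3$ if $\tilde H_{15}(X)=\mathbb Z\oplus\mathbb Z/2$ (two in degree 15, one in degree 16). So it suffices to bound this dimension from below by more than $1$. Another symmetry does it: the flip of the cylinder, whose fixed complex belongs to a shorter cylinder.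

## 10. Mod 2 homology of the four-row cylinder

**Lemma 8.** $\sum_i\dim\tilde H_i(I(C_{4,10});\mathbb F_2)\ge3$.

*Proof.* We run Sections 3 to 5 with $m=4$ and $\mathbb F_2$-coefficients. The graphs $G_T$ and the deletions of slanted extras in the first layer are the same as before, because they take place in rows $\le4$. Extras in rows $>4$ do not exist.

**Step 1. The graphs $G_T$.**

- $\emptyset$: $\mathrm O[1^5]\to\mathrm E[3^5]\to\emptyset$, so $\Sigma^{10}S^{-1}=S^9$.
- $\{0\}$: step to $\mathrm E[4,4,3,3,4]$ with extras $\{3,7\}$; $(4,0)$ is isolated. Contractible.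
- $\{0,2\}$: step to $\mathrm E[4,4,4,3,4]$ with extras $\{5,7\}$; $(4,0)$ is isolated. Contractible.
- $\{0,2,4\}$: step from $A_0$ to $\mathrm E[4^5]$ with extra $\{7\}$; $(4,2)$ is isolated. Contractible, and so is $I(A_0)$.
- The full set: step to $\mathrm E[4^5]$. Contractible.
- $\{0,2,4,6\}$: $\Gamma(\mathrm O[2^5];\{8\})$. Without $e(8)$ it is the previous case, contractible. $\mathrm{lk}\,e(8)=\Gamma([2,2,2,3,3];\{0,6\})$; delete both extras as before and step to $\mathrm E[5,4,4,5,5]$; the extras would be in row 5, so there are none, and $(4,2)$ is isolated. So $I(G_T)$ is contractible.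
- $\{0,4\}$: delete $e(6),e(8)$. Without $e(2)$ we have $A_0$, contractible. $\mathrm{lk}\,e(2)=\Gamma([3,3,2,1,2];\{0,4\})$; delete both and step to $\mathrm E[5,5,5,4,4]$. Of the extras $5,7,9$ only $e(7)=(4,7)$ is in a row $\le4$. The graph is the path $(4,6),(4,7),(4,8)$, with $I\simeq S^0$. So $I(\mathrm{lk}\,e(2))\simeq\Sigma^5S^0=S^5$ and $I(G_T)\simeq S^6$.
- $\{0,4,6\}$: without $e(2)$ we have the case $\{0,2,4,6\}$, contractible. So $I(G_T)\simeq\Sigma I(\mathrm{lk}\,e(2))$, and deleting $e(4)$ from $\mathrm{lk}\,e(2)$ gives $\Lambda_2=\Gamma(\mathrm O[3,3,2,2,2];\{0,8\})$. In $\Lambda_2-e(8)$ delete $e(0)$ and step to $\mathrm E[5,5,5,4,4]$, without extras since they would be in row 5; $(4,6)$ is isolated; contractible. So $I(\Lambda_2)\simeq\Sigma I(\mathrm{lk}_{\Lambda_2}e(8))\simeq\Sigma I(\Pi)$ with $\Pi=\Gamma(\mathrm O[3,3,2,3,3];\{0\})$, after deleting $e(6)$. Now $\Pi-e(0)$ steps to $\mathrm E[5^5]$, which is empty: $S^4$. And $\mathrm{lk}_\Pi e(0)=\Gamma([4,3,2,3,4];\{2,8\})$; delete both extras (lower sides $3$ and $7$), and $(4,1)$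 is isolated; contractible. So $I(\Pi)\simeq S^4$, $I(\Lambda_2)\simeq S^5$, $I(G_T)\simeq S^6$.

**Step 2. The spectral sequence over $\mathbb F_2$.** The only nonzero terms are $E^1_{0,9}=\mathbb F_2$, $E^1_{2,6}=\mathbb F_2^5$, $E^1_{3,6}=\mathbb F_2^5$. With $\alpha,\beta$ the nonzero elements for $\{0,4,6\}$ and $\{8,2\}$, again $d^1\alpha=a\rho\beta+b\rho^{-1}\beta$, since $\{4,6\}$ is of type $\{0,2\}$ and contributes nothing. Over $\mathbb F_2$ there are no signs: $s\alpha=\alpha$, $s\beta=\beta$, and equivariance gives $a=b$. So every $d^1(\rho^i\alpha)=a\rho^i(\rho+\rho^{-1})\beta$ has coefficient sum $2a=0$. The image of $d^1$ lies in a hyperplane, and the rank of $d^1$ is at most $4$. Hence $\dim E^2_{2,6}\ge1$ and $\dim E^2_{3,6}\ge1$. The other differentials vanish: those leaving $E_{2,6}$ and $E_{3,6}$ go to $E_{0,7}$, $E_{1,7}$ and $E_{0,8}$, and those entering $E_{0,9}$ come from $E_{r,10-r}$, all zero. The total dimension is at least $1+1+1=3$. $\square$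

## 11. The flip of the cylinder and Smith's inequality

**Fact 9 (Smith).** Let $g$ be a simplicial involution of a finite complex $K$. Then, for unreduced homology, $\sum_i\dim H_i(K^g;\mathbb F_2)\le\sum_i\dim H_i(K;\mathbb F_2)$. (Bredon, *Introduction to Compact Transformation Groups*, Thm. III.4.1.)

The proof is short. Subdivide so that a simplex mapped to itself is fixed pointwise. Let $C$ be the chain complex over $\mathbb F_2$ and $\theta=1+g:C\to C$. The kernel of $\theta$ consists of the invariant chains. It is spanned by the fixed simplices and the sums $\kappa+g\kappa$ of exchanged ones, so it equals $C(K^g)\oplus\theta C$. This gives a short exact sequence of complexes $0\to\theta C\oplus C(K^g)\to C\xrightarrow{\ \theta\ }\theta C\to0$. In its long exact sequence, exactness at $H_i(\theta C)\oplus H_i(K^g)$ gives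
$$\dim H_i(\theta C)+\dim H_i(K^g)\le\dim H_{i+1}(\theta C)+\dim H_i(K).$$
Sum over all $i$; the finite numbers $\sum_i\dim H_i(\theta C)$ cancel. $\square$

**Conclusion for $X=I(C_{7,10})$.** Let $g:(r,c)\mapsto(8-r,c)$. Its orbits are represented by the rows $1,\dots,4$ and are independent, since $r$ and $8-r$ are equal or differ by at least $2$. Suppose $(r,c)$ is adjacent to $(8-r',c')$ with $r,r'\le4$. If $c=c'$, then $r+r'=8\pm1$, hence $r+r'=7$ and $\{r,r'\}=\{3,4\}$, so the representatives are adjacent. If $c'=c\pm1$, then $r+r'=8$, so $r=r'=4$, and again the representatives are adjacent. By Fact 6, $X^g\cong I(C_{4,10})$.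

Both spaces are nonempty, so we may subtract $1$ on each side of Fact 9 and use Lemma 8:
$$\sum_i\dim\tilde H_i(X;\mathbb F_2)\ \ge\ \sum_i\dim\tilde H_i(I(C_{4,10});\mathbb F_2)\ \ge\ 3. \tag{7}$$
If $\tilde H_{15}(X)\cong\mathbb Z$, then by (6) the left side would be $1$, a contradiction. Hence $\tilde H_{15}(X)\cong\mathbb Z\oplus\mathbb Z/2$. A wedge of spheres has torsion-free homology, so $X$ is not homotopy equivalent to one, and the conjecture is disproved. $\square$

## 12. From homology to homotopy type

It remains to show $X\simeq S^{15}\vee\Sigma^{14}\mathbb{RP}^2$.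

**Step 1. $X$ is simply connected.** Ten is even, so $C_{7,10}$ is bipartite; let $A,B$ be its classes. As in the cube, $A$ and $B$ are independent and span full simplices of $X$. Let $w:X\to[0,1]$ be the total barycentric weight on $A$. The open set $\{w<1\}$ deformation retracts onto the simplex on $B$: move each point inside its closed simplex, along the join line, to its $B$-part. Likewise $\{w>0\}$ retracts onto the simplex on $A$. So $X$ is the union of two contractible open sets; let $Y$ be their intersection, which is nonempty. Hence $X\simeq\Sigma Y$. By Mayer–Vietoris $\tilde H_0(Y)\cong\tilde H_1(X)=0$, so $Y$ is path-connected, and by van Kampen's theorem $X$ is simply connected.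

**Step 2. Uniqueness of the Moore space.** A simply connected CW complex whose only nonzero reduced homology group is $\mathbb Z\oplus\mathbb Z/2$, in degree 15, is the Moore space $M(\mathbb Z\oplus\mathbb Z/2,15)$, which is unique up to homotopy equivalence (Hatcher, *Algebraic Topology*, Ex. 4.34). In our case we can see it directly. By Hurewicz, $\pi_{15}(X)\cong\tilde H_{15}(X)\cong\mathbb Z\oplus\mathbb Z/2$. Represent generators of the two summands by maps $u,w':S^{15}\to X$. Since $2[w']=0$, the map $w'$ extends over $S^{15}\cup_2e^{16}=\Sigma^{14}\mathbb{RP}^2$. The resulting map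
$$S^{15}\vee\Sigma^{14}\mathbb{RP}^2\to X$$
is an isomorphism on $\tilde H_{15}$, and all other reduced homology groups of both sides vanish. Both sides are simply connected CW complexes, so by Whitehead's theorem it is a homotopy equivalence. This completes the proof of Theorem 1. $\blacksquare$
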